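# Nondiscrete topological groups inside $\beta\mathbb N$

## 1. Adding ultrafilters, and groups made of ultrafilters

Throughout, $\mathbb N$ is the set of positive integers, $\omega=\{0,1,2,\dots\}$, and "countable" means finite or countably infinite.

**The space $\beta\mathbb N$.** The points of $\beta\mathbb N$ are the ultrafilters on $\mathbb N$; each $n\in\mathbb N$ is identified with the principal ultrafilter $\{A:n\in A\}$, and $\mathbb N^*=\beta\mathbb N\setminus\mathbb N$. For $A\subseteq\mathbb N$ put $\overline A=\{p\in\beta\mathbb N:A\in p\}$. The sets $\overline A$ form a base of a compact Hausdorff topology, and each $\overline A$ is clopen, since its complement is $\overline{\mathbb N\setminus A}$. *Example.* The even numbers $2\mathbb N$ give a partition of $\beta\mathbb N$ into the two clopen sets $\overline{2\mathbb N}$ and $\overline{\mathbb N\setminus 2\mathbb N}$: every ultrafilter is either even or odd.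

**Addition.** For $m\in\mathbb N$ and $A\subseteq \mathbb N$ let $-m+A=\{y\in\mathbb N:m+y\in A\}$. For $q\in\beta\mathbb N$ put
$$A/q=\{m\in\mathbb N:\ -m+A\in q\},$$
the set of those $m$ for which "$m+y\in A$ for $q$-most $y$". The sum $p+q$ is the ultrafilter defined by
$$A\in p+q\iff A/q\in p. \tag{1}$$
*Example.* Let $A=2\mathbb N$. If $q$ is even, then $A/q=2\mathbb N$; if $q$ is odd, then $A/q$ is the set of odd numbers. So by (1) the sum of two ultrafilters of the same parity is even, as it should be.

With this operation $\beta\mathbb N$ is a semigroup. It is usually not commutative. By (1), the preimage of $\overline A$ under $p\mapsto p+q$ is $\overline{A/q}$, so for each $q$ the map $p\mapsto p+q$ is continuous. A semigroup with a compact Hausdorff topology in which all these right translations are continuous is a **compact right topological semigroup**. Left translations $q\mapsto p+q$ are continuous for $p\in\mathbb N$, but for other $p$ continuity is not available to us. *Example.* $\mathbb N^*$ is itself a compact right topological semigroup: it is closed, and if $p,q\in\mathbb N^*$ and $A$ is finite, then every $-m+A$ is finite, so $A/q=\emptyset$ and $A\notin p+q$.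

**Translation by integers.** For $n\in\mathbb Z$ and $q\in\mathbb N^*$ let $n+q=\{A\subseteq\mathbb N:\{y\in\mathbb N:n+y\in A\}\in q\}$. As $q$ is nonprincipal, this is again an element of $\mathbb N^*$, and for $n\in\mathbb N$ it agrees with (1). *Example.* If $2\mathbb N\in q$, then $-1+q$ is an odd ultrafilter.

**Idempotents.** An idempotent is an $e$ with $e+e=e$. Ellis' theorem says that every nonempty compact right topological semigroup contains an idempotent. *Example.* Applied to $\mathbb N^*$, it gives idempotents in $\mathbb N^*$. There are none in $\mathbb N$, since $n+n\ne n$.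

**Topological groups in $\beta\mathbb N$.** A topological group contained in $\beta\mathbb N$ is a subset $G\subseteq\beta\mathbb N$ that is a group under $+$ and is a topological group in the subspace topology; that is, addition $G\times G\to G$ and inversion $G\to G$ are continuous. The identity of $G$ is then an idempotent. We write $\bar g$ for the inverse of $g$ in such a group. *Example.* $\{e\}$ for an idempotent $e$; it is discrete. A less trivial group comes in Section 3.

**P-spaces.** A topological space is a P-space if every countable intersection of open sets is open. *Example.* Let $Y=\omega_1\cup\{\infty\}$, where the points of $\omega_1$ are isolated and the neighborhoods of $\infty$ are the sets containing $\infty$ and all but countably many points of $\omega_1$. A countable union of countable sets is countable, so $Y$ is a P-space, and $\infty$ is not isolated.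

**Coset topologies.** Let $G$ be a group and $\mathcal N$ a nonempty family of normal subgroups such that any two members contain a third one in their intersection. The cosets of members of $\mathcal N$ form a base of a group topology: if $N\in\mathcal N$, then $gN\cdot g'N=gg'N$ and $(gN)^{-1}=g^{-1}N$, because $N$ is normal. *Example.* Let $G=\bigoplus_{\gamma<\omega_1}\mathbb Z/2$, and for countable $J\subseteq\omega_1$ let $N_J$ be the set of $g\in G$ vanishing on $J$. Then $N_J\cap N_{J'}=N_{J\cup J'}$, and $\bigcap_nN_{J_n}=N_{\bigcup_nJ_n}$, so $G$ becomes a topological group and a P-space. It is not discrete, since no $N_J$ is trivial.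

**Character and weight.** The weight of a space is the least cardinality of a base. The character of a topological group is the least cardinality of a neighborhood base at the identity; by translation it is the same at every point, and it is at most the weight. *Example.* $(\mathbb R,+)$ has character and weight $\omega$; a discrete group has character $1$.

**Free groups and retractions.** Let $F$ be a free group with basis $\{x_\gamma:\gamma<\kappa\}$. For $J\subseteq\kappa$ let $F_J=\langle x_\gamma:\gamma\in J\rangle$, and let $\pi_J:F\to F_J$ be the homomorphism with $\pi_J(x_\gamma)=x_\gamma$ for $\gamma\in J$ and $\pi_J(x_\gamma)=1$ for $\gamma\notin J$. *Example.* $\pi_{\{0\}}(x_0x_1x_0^{-1})=1$ and $\pi_{\{0,1\}}(x_0x_1x_2x_1^{-1})=x_0$.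

## 2. Can a group in $\beta\mathbb N$ be topological without being discrete?

In a group $G\subseteq\beta\mathbb N$ the right translations are homeomorphisms, but nothing in (1) makes addition jointly continuous or inversion continuous. Of course both are continuous if $G$ is discrete. The question, taken from a paper in Topology and its Applications, 154 (2007), 2099-2103 (http://nhindman.us/research/discretegroup.pdf), is whether this is the only way:

*Are there any nondiscrete topological groups contained in $\beta\mathbb N$?*

One known fact will be quoted without proof; it is used only for Theorem C.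

**Fact (i).** Every countable topological group contained in $\beta\mathbb N$ is discrete.

The answer is yes, in ZFC. Here are the three results.

**Theorem A.** Let $\kappa$ be a cardinal with $\omega_1\le\kappa\le\mathfrak c=2^\omega$. There are an idempotent $e\in\mathbb N^*$ and elements $u_\gamma$ $(\gamma<\kappa)$ of a group in $\beta\mathbb N$ with identity $e$ such that the group $G$ they generate satisfies:

1. $G$ is algebraically free with basis $\{u_\gamma:\gamma<\kappa\}$, so $|G|=\kappa$;
2. in the subspace topology of $\beta\mathbb N$, $G$ is a nondiscrete topological group. A base of this topology is the set of all cosets of the normal subgroups $N_J=\ker(r_J)$, where $J\subseteq\kappa$ is countable and $r_J:G\to G_J=\langle u_\gamma:\gamma\in J\rangle$ is the homomorphism fixing $u_\gamma$ for $\gamma\in J$ and sending $u_\gamma$ to $e$ for $\gamma\notin J$. In particular $G$ is a P-space.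

**Theorem B.** Every subgroup of $\beta\mathbb N$ which is a P-space in the subspace topology is a topological group.

**Theorem C.** In a nondiscrete topological group $G\subseteq\beta\mathbb N$, every countable subset is closed and discrete. Hence $|G|$, the character of $G$ and the weight of $G$ are all at least $\omega_1$, and $G$ has no infinite compact subset. For $\kappa=\omega_1$ the group of Theorem A has cardinality, character and weight exactly $\omega_1$, so all three bounds are attained.

## 3. The group $\mathbb Z+q$, and how inversion fails on it

The first group to try is the one generated by translating a single idempotent $q\in\mathbb N^*$: the set $\mathbb Z+q=\{n+q:n\in\mathbb Z\}$. We check by hand that it is a nondiscrete group, and that it is not a topological group.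

**Divisibility.** For every $k$ we have $2^k\mathbb N\in q$. Indeed some residue class $C_r=\{y\in\mathbb N:y\equiv r \bmod 2^k\}$ is in $q$. For $x\in C_r$ we have $-x+C_{2r}\supseteq C_r\in q$, so $C_{2r}\in q+q=q$. Hence $2r\equiv r$, that is, $r\equiv0$ modulo $2^k$.

**Group.** For $m,n\in\mathbb Z$ we claim $(m+q)+(n+q)=(m+n)+q$. Unwinding the definitions, $A$ belongs to the left side iff for $q$-most $x$, for $q$-most $y$, $m+n+x+y\in A$ (the finitely many $x$ or $y$ for which an intermediate number fails to be positive do not matter, as $q$ is nonprincipal). Since $q=q+q$, the set $A$ belongs to the right side iff $\{z:m+n+z\in A\}\in q+q$, which is the same condition. So $n\mapsto n+q$ is a homomorphism of $\mathbb Z$ onto $\mathbb Z+q$. It is injective: by divisibility, $n+q$ contains the class of $n$ modulo $2^k$ for every $k$. So $\mathbb Z+q\cong\mathbb Z$, with identity $q$.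

**Nondiscrete.** Let $A\in q=q+q$. Then $A/q\in q$, so there is some $x\in A/q$, which means $-x+A\in q$, that is, $A\in x+q$. So every neighborhood of $q$ contains some $x+q\ne q$ with $x\in\mathbb N$.

**Inversion is discontinuous at $q$.** Every nonzero integer is $2^vo$ with $o$ odd; call $o$ its odd part. For $\varepsilon\in\{1,3\}$ let $A_\varepsilon$ be the set of $z\in\mathbb N$ with odd part $\equiv\varepsilon\bmod4$. Exactly one of $A_1,A_3$ is in $q$; call it $A$, with its $\varepsilon$. Let $n=2^vo\neq0$ be an integer. For $y\in2^{v+2}\mathbb N$ with $n+y>0$ we have $n+y=2^v(o+4y')$, whose odd part is $\equiv o\bmod 4$. As $2^{v+2}\mathbb N\in q$, we get $A\in n+q$ iff $o\equiv\varepsilon\bmod4$. Since $-n$ has odd part $-o\not\equiv o\bmod 4$, exactly one of $n+q$ and $-n+q$ lies in $\overline A$, for every $n\ne0$. If inversion were continuous at $q$, there would be a neighborhood $U\subseteq\overline A$ of $q$ in $\mathbb Z+q$ with $-n+q\in\overline A$ whenever $n+q\in U$. But $U$ contains some $n+q$ with $n\neq0$, a contradiction.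

So this natural candidate fails. By Fact (i), replacing $\mathbb Z+q$ by a cleverer countable group is hopeless.

## 4. Countable subsets must be closed and discrete

We now extract from Fact (i) everything it says about a nondiscrete topological group $G\subseteq\beta\mathbb N$. This proves all of Theorem C except its last sentence, and it tells us what kind of neighborhoods to look for.

**Countable sets.** Let $C\subseteq G$ be countable, and let $D$ be the subgroup generated by $C$. It is a countable topological group contained in $\beta\mathbb N$, so it is discrete by Fact (i). We show that $D$ is closed in $G$. Choose an open neighborhood $U$ of the identity $e$ with $U\cap D=\{e\}$, and an open neighborhood $V=\bar V$ of $e$ with $V+V\subseteq U$, where $\bar V=\{\bar v:v\in V\}$. Let $g$ be in the closure of $D$. If $d,d'\in D\cap(g+V)$, then $\bar d+d'\in\bar V+V\subseteq U$, so $d=d'$. Hence the neighborhood $g+V$ of $g$ contains exactly one point $d$ of $D$. If $d\ne g$, then $(g+V)\setminus\{d\}$ is a neighborhood of $g$ missing $D$, a contradiction. So $g=d\in D$. Thus $D$ is closed and discrete, and every subset of $D$, in particular $C$, is closed in $G$ and discrete.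

**Cardinality.** If $G$ were countable, it would be discrete by Fact (i). So $|G|\ge\omega_1$.

**Character and weight.** Suppose that $G$ had a countable neighborhood base at $e$; we may take it decreasing, $V_1\supseteq V_2\supseteq\cdots$. As $e$ is not isolated, pick $g_n\in V_n\setminus\{e\}$. Then $g_n\to e$, so the countable set $\{g_n:n\ge1\}$ does not contain its limit $e$ and is not closed, a contradiction. So the character is at least $\omega_1$, and so is the weight.

**Compact subsets.** If $K\subseteq G$ were infinite and compact, take a countably infinite $C\subseteq K$. It is closed in $K$, hence compact, and it is discrete, hence finite, a contradiction.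

So countably many points never accumulate in such a group. P-spaces share this feature, and the next section shows that for groups in $\beta\mathbb N$ the P-space property is even sufficient.

## 5. The P-space property forces continuity (Theorem B)

Why does addition threaten to be discontinuous? By (1), whether $B\in x+z$ is decided by $B/z$, that is, by countably many conditions $-m+B\in z$, one for each $m\in\mathbb N$. A neighborhood of $z$ can in general control only finitely many of them. In a P-space it can control all of them.

Let $G$ be a subgroup of $\beta\mathbb N$ with identity $e$ which is a P-space.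

**Addition is continuous at $(x,y)$.** Let $B\in x+y$, and put $D=B/y\in x$. For $m\in D$ the set $\{z\in G:-m+B\in z\}$ is an open neighborhood of $y$. As $G$ is a P-space, $O=\{z\in G:-m+B\in z\text{ for all }m\in D\}$ is an open neighborhood of $y$. If $x'\in G\cap\overline D$ and $z\in O$, then $B/z\supseteq D\in x'$, so $B\in x'+z$. So the neighborhood $(G\cap\overline D)\times O$ of $(x,y)$ is mapped into $\overline B$.

**Inversion is continuous at $x$.** Let $B\in\bar x$ and put $C=B/\bar x$. For each $m$ the set of $z\in G$ with $(-m+C\in z\iff -m+C\in x)$ is clopen in $G$ and contains $x$. So their intersection $O$ over all $m\in\mathbb N$ is an open neighborhood of $x$. For $z\in O$ we have $C/z=C/x$. Now apply (1) repeatedly: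
$$B\in\bar x=e+\bar x\iff C\in e=\bar z+z\iff C/z\in\bar z\iff C/x\in\bar z\iff C\in\bar z+x\iff B\in\bar z+x+\bar x=\bar z .$$
The first statement holds, hence so does the last one. So inversion maps $O$ into $\overline B$. This proves Theorem B. $\blacksquare$

What remains is to find a subgroup of $\beta\mathbb N$ that is a P-space and not discrete. The model is the coset topology of Section 1: we want generators $u_\gamma$ that tend to $e$ in the sense that each neighborhood of $e$ contains all but countably many of them. The proof of Theorem A in Sections 6 to 11 establishes its topology directly and does not use Theorem B. The same principle, that a set $B$ raises only countably many questions, will drive it.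

For the rest of the notes fix $\kappa$ with $\omega_1\le\kappa\le\mathfrak c$, and let $F$, $F_J$, $\pi_J$ be as in Section 1; $F$ and the $F_J$ are written multiplicatively. Let $\mathcal J$ be the set of countable subsets of $\kappa$. Then $|\mathcal J|\le\mathfrak c^\omega=\mathfrak c$, and each $F_J$ with $J\in\mathcal J$ is countable.

## 6. Sorting ultrafilters by elements of the free group

**Step 1 (independent functions).** *The purpose is to get functions on $\omega$ whose values can be prescribed independently.* There are functions $f_J:\omega\to F_J$ $(J\in\mathcal J)$ such that for distinct $J_1,\dots,J_k$ and any $a_j\in F_{J_j}$ the set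
$$\{i\in\omega: f_{J_j}(i)=a_j\text{ for all }j\le k\}\quad\text{is infinite.} \tag{2}$$

Let $I$ be the set of pairs $(m,\varphi)$ with $m\in\omega$ and $\varphi:\mathcal P(m)\to\omega$, where $m=\{0,\dots,m-1\}$. For each $m$ there are countably many $\varphi$, so $I$ is countably infinite. For $X\subseteq\omega$ define $f_X:I\to\omega$ by $f_X(m,\varphi)=\varphi(X\cap m)$. If $X_1,\dots,X_k$ are distinct, then for every large $m$ the sets $X_j\cap m$ are distinct, so for any $b_1,\dots,b_k\in\omega$ there is a $\varphi$ with $\varphi(X_j\cap m)=b_j$ for all $j$. This gives infinitely many points of $I$ at which $f_{X_j}=b_j$ for all $j$. (For instance, for $X_1=\{0,2\}$ and $X_2=\{1\}$ already $m=1$ works: $X_1\cap1=\{0\}$ and $X_2\cap1=\emptyset$, and $\varphi$ may take any two values there.) Now identify $I$ with $\omega$, choose an injection $J\mapsto X_J$ of $\mathcal J$ into $\mathcal P(\omega)$, which exists as $|\mathcal J|\le\mathfrak c$, and let $f_J$ be $f_{X_J}$ followed by a surjection $\omega\to F_J$.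

**Step 2 (the sets $T_a$).** *The purpose is to attach to each $a\in F$ a compact set $T_a$ of ultrafilters so that addition of ultrafilters follows multiplication in $F$.* For $n=2^{i_1}+\dots+2^{i_r}\in\mathbb N$ with $i_1<\dots<i_r$ put
$$h_J(n)=f_J(i_1)f_J(i_2)\cdots f_J(i_r)\in F_J .$$
For example $h_J(13)=f_J(0)f_J(2)f_J(3)=h_J(5)h_J(8)$. In general, if $m<2^k$ and $2^k\mid n$, the binary digits of $m$ come before those of $n$, so
$$h_J(m+n)=h_J(m)h_J(n)\qquad(m<2^k,\ 2^k\mid n). \tag{3}$$
Let $H=\bigcap_k\overline{2^k\mathbb N}$. This is closed, and $H\subseteq\mathbb N^*$, because $n\notin2^k\mathbb N$ once $2^k>n$. For $a\in F$ put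
$$T_a=\{p\in H:\ \{n:h_J(n)=\pi_J(a)\}\in p\ \text{ for all }J\in\mathcal J\}.$$

*$T_a$ is compact and nonempty.* It is an intersection of clopen sets, hence compact. For nonemptiness it is enough to check the finite intersection property. Given distinct $J_1,\dots,J_l$ and $k$, (2) yields $i\ge k$ with $f_{J_j}(i)=\pi_{J_j}(a)$ for all $j$; then $n=2^i$ is in $2^k\mathbb N$ and $h_{J_j}(n)=f_{J_j}(i)=\pi_{J_j}(a)$.

*$T_a\cap T_b=\emptyset$ for $a\ne b$.* Let $J$ be a finite set containing the indices of all letters of $a$ and $b$. Then $\pi_J(a)=a\ne b=\pi_J(b)$, so the sets $\{n:h_J(n)=\pi_J(a)\}$ and $\{n:h_J(n)=\pi_J(b)\}$ are disjoint and cannot lie in one ultrafilter.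

*$T_a+T_b\subseteq T_{ab}$.* Let $p\in T_a$ and $q\in T_b$. If $m\in2^k\mathbb N$, then $-m+2^k\mathbb N\supseteq2^k\mathbb N\in q$; so $2^k\mathbb N\subseteq(2^k\mathbb N)/q$, and $2^k\mathbb N\in p+q$. Hence $p+q\in H$. Next let $J\in\mathcal J$, and let $m$ satisfy $h_J(m)=\pi_J(a)$. Choose $k$ with $2^k>m$. By (3),
$$-m+\{n:h_J(n)=\pi_J(ab)\}\supseteq\{n\in2^k\mathbb N:h_J(n)=\pi_J(b)\}\in q .$$
The set of these $m$ is in $p$, so $\{n:h_J(n)=\pi_J(ab)\}\in p+q$ by (1).

In particular $S:=T_1$ is a compact right topological semigroup.

## 7. A group $E$ of ultrafilters that maps onto $F$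

**Step 3.** *The purpose is to find a genuine group inside $\bigcup_aT_a$ that still meets every $T_a$.*

A left ideal of $S$ is a nonempty $L\subseteq S$ with $S+L\subseteq L$. By Zorn's lemma there is a minimal closed left ideal $L$: the intersection of a chain of closed left ideals is nonempty by compactness, and is again a closed left ideal. For $x\in L$ the set $S+x$ is the image of $S$ under the continuous map $p\mapsto p+x$, hence closed; it is a left ideal contained in $L$; so
$$S+x=L\qquad\text{for all }x\in L. \tag{4}$$
Since $L+L\subseteq L$, Ellis' theorem gives an idempotent $e\in L$, and $e\in H\subseteq\mathbb N^*$. By (4), $L=S+e$.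

*$e+S+e$ is a group with identity $e$.* It is a monoid with identity $e$. Let $x\in e+S+e=e+L$. Then $x\in L$, so by (4) there is $y\in S$ with $y+x=e$. Since $e+x=x$, we get $(e+y+e)+x=e+y+x=e+e=e$. So every element of the monoid has a left inverse in it, and the monoid is a group.

*Definition of $E$.* Let $E=\bigcup_{a\in F}(e+T_a+e)$. Since $e\in T_1$, Step 2 gives $e+T_a+e\subseteq T_a$. If $p\in T_a$ and $q\in T_b$, then $(e+p+e)+(e+q+e)=e+(p+e+q)+e$ with $p+e+q\in T_{ab}$. So $E$ is a monoid with identity $e$, and it contains $e+S+e$.

*$E$ is a group.* Let $x=e+p+e$ with $p\in T_a$. Take $q\in T_{a^{-1}}$ and put $x'=e+q+e\in E$. Then $x+x'\in e+T_1+e=e+S+e$ has an inverse $z$ in $e+S+e\subseteq E$, and $x+(x'+z)=e$. So every element of $E$ has a right inverse in $E$, and $E$ is a group.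

*The homomorphism.* As the $T_a$ are disjoint and $T_a+T_b\subseteq T_{ab}$, the rule
$$h:E\to F,\qquad h(x)=a\iff x\in T_a$$
defines a homomorphism; it is onto because no $T_a$ is empty.

## 8. Why arbitrary preimages of the generators do not suffice

We could now choose any $s_\gamma\in T_{x_\gamma}$, put $u_\gamma=e+s_\gamma+e\in E$, and let $G$ be generated by the $u_\gamma$. As $h(u_\gamma)=x_\gamma$, this $G$ is free on the $u_\gamma$. Moreover the sets $\{n:h_J(n)=1\}$ will show in Section 11 that each $N_J$ is open. So the subspace topology is *at least as fine* as the coset topology of the $N_J$. The trouble is that it may be strictly finer, and then nothing has been proved about continuity or nondiscreteness. Here is a choice for which this happens.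

**Example (a bad choice).** In Step 1 choose the injection $J\mapsto X_J$ so that it misses some set $X_*\subseteq\omega$, let $f_*(i)\in\mathbb Z/2$ be the parity of $f_{X_*}(i)$, and let $h_*(n)\in\mathbb Z/2$ be the sum of $f_*(i)$ over the binary digits $i$ of $n$. As in Step 2: if $p,q\in H$, $\{h_*=a\}\in p$ and $\{h_*=b\}\in q$, then $\{h_*=a+b\}\in p+q$. By independence, the finite intersection argument of Step 2 gives $s_\gamma\in T_{x_\gamma}$ that contain the set $A=\{n:h_*(n)=1\}$. The idempotent $e$ contains $\{h_*=c\}$ with $c+c=c$, so $c=0$ and $A\notin e$. But $u_\gamma=e+s_\gamma+e$ contains $\{h_*=0+1+0\}=A$. Thus $\overline{\mathbb N\setminus A}$ is a neighborhood of $e$ that contains none of the $u_\gamma$, and so contains no $N_J$ with $J$ countable. (This does not say that this particular $G$ is discrete; it says that its topology is not the one we understand.)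

Compactness alone does not repair this. It provides accumulation points of the family $(s_\gamma)$, but we need a point $t$ such that *each* $A$ has the same status for $t$ as for all but countably many $s_\gamma$. If $A\in s_\gamma$ for uncountably many $\gamma$, and $A\notin s_\gamma$ for uncountably many others, which the example also allows, there is no such $t$. So the $s_\gamma$ must be chosen together, and the choice must treat all subsets of $\mathbb N$ at once, including those unrelated to the functions $f_J$.

## 9. One ultrafilter on a regular open algebra, moved by translations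

**Regular open sets.** An open subset $W$ of a space $X$ is regular open if $W=\operatorname{int}\operatorname{cl}W$. The regular open sets form a complete Boolean algebra $RO(X)$ under inclusion; the meet of $U$ and $V$ is $U\cap V$, the join is $\operatorname{int}\operatorname{cl}(U\cup V)$, and the complement of $U$ is $X\setminus\operatorname{cl}U$. The clopen sets form a subalgebra, with the usual set operations. *Example.* In $\mathbb R$, the set $(0,1)\cup(1,2)$ is open but not regular open; the join of $(0,1)$ and $(1,2)$ is $(0,2)$.

**Ultrafilters of Boolean algebras.** An ultrafilter of a Boolean algebra is a proper filter containing $b$ or its complement for each element $b$. The preimage of an ultrafilter under a Boolean homomorphism is an ultrafilter, and every subset with the finite intersection property extends to an ultrafilter. *Example.* For the algebra $\mathcal P(\omega)$ these are the ultrafilters on $\omega$.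

**Sikorski's extension theorem.** A homomorphism from a subalgebra of a Boolean algebra $\mathbb A$ to a complete Boolean algebra $\mathbb B$ extends to a homomorphism $\mathbb A\to\mathbb B$. *Example.* Map the finite subsets of $\omega$ to $0$ and the cofinite ones to $1$ in $\mathbb B=\{0,1\}$; an extension to $\mathcal P(\omega)$ is the same thing as a nonprincipal ultrafilter on $\omega$.

**The countable chain condition.** A space is ccc if every disjoint family of nonempty open sets is countable. *Example.* A separable space is ccc: each member of the family contains a point of a fixed countable dense set.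

**The plan.** Put $X=\prod_{J\in\mathcal J}F_J$ and $d_i=(f_J(i))_J\in X$. We want, for $y\in X$, an ultrafilter $v_y$ on $\omega$ along which $d_i$ tends to $y$, so that for each $A\subseteq\omega$ the truth of "$A\in v_y$" depends on only countably many coordinates of $y$. For a set of the form $A=\{i:d_i\in U\}$ with $U$ clopen, there is no choice: $A\in v_y$ iff $y\in U$. A general $A$ is not of this form, but Sikorski's theorem assigns to it a regular open set $\Phi(A)$ in a way that respects Boolean operations, and ccc makes $\Phi(A)$ depend on countably many coordinates. The rule "$A\in v_y$ iff $y\in\Phi(A)$" still gives only a filter, because $y$ may lie on the boundary of $\Phi(A)$. So we settle the boundary cases once and for all at the point $1\in X$, by one ultrafilter of $RO(X)$, and carry this decision to $y$ by translation in the group $X$.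

**Step 4 (points $s_\gamma$ converging to $t$).** *The purpose is to carry out this plan.* There are $t\in T_1$ and $s_\gamma\in T_{x_\gamma}$ $(\gamma<\kappa)$ such that for every $A\subseteq\mathbb N$ there is a countable $J\subseteq\kappa$ with
$$A\in s_\gamma\iff A\in t\qquad\text{for all }\gamma\in\kappa\setminus J. \tag{5}$$

Give $X$ the product of the discrete topologies. It is a Hausdorff topological group. The sets fixing finitely many coordinates are clopen and form a base; we call them basic clopen sets. $X$ has no isolated points, since infinitely many $F_J$ have more than one element. By (2), every nonempty basic clopen set contains some $d_i$, so $\{d_i:i\in\omega\}$ is dense. Hence $X$ is separable, and so ccc.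

*(a) Countable support.* For each $W\in RO(X)$ there is a countable $\mathcal J_0\subseteq\mathcal J$ such that for $y\in X$, membership of $y$ in $W$ depends only on $y|_{\mathcal J_0}$. To see this, take a maximal disjoint family of nonempty basic clopen sets contained in $W$. It is countable by ccc. Let $V$ be its union and $\mathcal J_0$ the countable set of all coordinates fixed by its members. By maximality $V$ is dense in $W$: otherwise $W\setminus\operatorname{cl}V$ would be a nonempty open set and contain another basic clopen set. So $\operatorname{cl}V=\operatorname{cl}W$ and $\operatorname{int}\operatorname{cl}V=\operatorname{int}\operatorname{cl}W=W$. Let $\rho:X\to\prod_{J\in\mathcal J_0}F_J$ be the projection. It is continuous, open and onto, and $V=\rho^{-1}(V')$ with $V'=\rho(V)$ open. We claim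
$$\operatorname{cl}\rho^{-1}(V')=\rho^{-1}(\operatorname{cl}V'),\qquad \operatorname{int}\rho^{-1}(K)=\rho^{-1}(\operatorname{int}K)\ \text{ for every }K.$$
In the first equation, $\subseteq$ is continuity; conversely, if $\rho(x)\in\operatorname{cl}V'$ and $O$ is an open neighborhood of $x$, then the open set $\rho(O)$ meets $V'$, so $O$ meets $\rho^{-1}(V')$. In the second, $\supseteq$ is continuity; conversely, $\rho(\operatorname{int}\rho^{-1}(K))$ is an open subset of $K$. So $W=\rho^{-1}(\operatorname{int}\operatorname{cl}V')$ depends only on the coordinates in $\mathcal J_0$. We call $\mathcal J_0$ a support of $W$.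

*(b) The homomorphism $\Phi$.* For clopen $U\subseteq X$ let $A_U=\{i\in\omega:d_i\in U\}$. The sets $A_U$ form a subalgebra of $\mathcal P(\omega)$, because $U\mapsto A_U$ respects intersections and complements. If $A_U=A_{U'}$, then the clopen set $(U\setminus U')\cup(U'\setminus U)$ contains no $d_i$, so it is empty by density and $U=U'$. Hence $A_U\mapsto U$ is a well-defined homomorphism from this subalgebra to $RO(X)$. By Sikorski's theorem it extends to a homomorphism $\Phi:\mathcal P(\omega)\to RO(X)$. Moreover $\Phi(\{i\})=\emptyset$ for each $i$: if $U$ is clopen and $d_i\in U$, then $\{i\}\subseteq A_U$, so $\Phi(\{i\})\subseteq\Phi(A_U)=U$. The intersection of all these $U$ is $\{d_i\}$, so $\Phi(\{i\})$ is an open subset of $\{d_i\}$, and $d_i$ is not isolated.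

*(c) The ultrafilters $v_y$.* The clopen neighborhoods of $1\in X$ have the finite intersection property, so some ultrafilter $\mathcal U$ of $RO(X)$ contains all of them. Fix it. For $y\in X$ let
$$v_y=\{A\subseteq\omega:\ y^{-1}\Phi(A)\in\mathcal U\}.$$
Left translation by $y^{-1}$ is a homeomorphism of $X$, so $W\mapsto y^{-1}W$ is an automorphism of $RO(X)$, and $v_y$ is the preimage of $\mathcal U$ under a homomorphism. So $v_y$ is an ultrafilter on $\omega$. It is nonprincipal, because $y^{-1}\Phi(\{i\})=\emptyset\notin\mathcal U$. It has two properties. First, for every $J\in\mathcal J$,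
$$\{i:f_J(i)=y_J\}\in v_y, \tag{6}$$
because this set is $A_U$ for the clopen set $U=\{z:z_J=y_J\}$, and $y^{-1}\Phi(A_U)=y^{-1}U=\{z:z_J=1\}$ is a clopen neighborhood of $1$. Second, if $\mathcal J_0$ is a support of $\Phi(A)$, then
$$y|_{\mathcal J_0}=y'|_{\mathcal J_0}\ \Longrightarrow\ (A\in v_y\iff A\in v_{y'}). \tag{7}$$
Indeed $y^{-1}\Phi(A)=\{z:yz\in\Phi(A)\}$; as $yz$ and $y'z$ agree on $\mathcal J_0$, we get $y^{-1}\Phi(A)=y'^{-1}\Phi(A)$.

*(d) The points $s_\gamma$ and $t$.* Let $y^\gamma=(\pi_J(x_\gamma))_{J}\in X$. Let $s_\gamma$ and $t$ be the images of $v_{y^\gamma}$ and $v_1$ under $i\mapsto2^i$; so $A\in s_\gamma$ iff $\{i:2^i\in A\}\in v_{y^\gamma}$, and likewise for $t$. As $v_{y^\gamma}$ and $v_1$ are nonprincipal, $s_\gamma$ and $t$ contain $\{2^i:i\ge k\}\subseteq2^k\mathbb N$ for every $k$, so they lie in $H$. Since $h_J(2^i)=f_J(i)$, (6) gives $\{n:h_J(n)=\pi_J(x_\gamma)\}\in s_\gamma$ and $\{n:h_J(n)=1\}\in t$ for all $J\in\mathcal J$. So $s_\gamma\in T_{x_\gamma}$ and $t\in T_1$.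

Now let $A\subseteq\mathbb N$. Let $\mathcal J_0$ be a countable support of $\Phi(\{i:2^i\in A\})$, and let $J=\bigcup\mathcal J_0$. This is a countable union of countable sets, so it is countable. If $\gamma\notin J$, then for each $J'\in\mathcal J_0$ we have $\gamma\notin J'$, so $y^\gamma_{J'}=\pi_{J'}(x_\gamma)=1$. Thus $y^\gamma$ and $1$ agree on $\mathcal J_0$, and (7) gives (5).

## 10. From convergence to $t$ to convergence to $e$, and from generators to words

**Step 5 (generators converging to $e$).** *The purpose is to move the limit from $t$ to $e$ and the points into the group $E$.* The element $e+t+e$ lies in the group $e+S+e$; let $w$ be its inverse there. Since $w=w+e$, we have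
$$w+t+e=w+(e+t+e)=e. \tag{8}$$
Put
$$u_\gamma=w+s_\gamma+e=e+(w+s_\gamma)+e .$$
As $w+s_\gamma\in T_1+T_{x_\gamma}\subseteq T_{x_\gamma}$, we have $u_\gamma\in E$ and $h(u_\gamma)=x_\gamma$. We claim that for every $A\subseteq\mathbb N$ there is a countable $J(A)\subseteq\kappa$ such that
$$A\in u_\gamma\iff A\in e\qquad\text{for all }\gamma\in\kappa\setminus J(A). \tag{9}$$
Adding $w$ on the left need not be continuous, but it respects this kind of convergence, because it asks only countably many questions. In detail: for $m\in\mathbb N$, by (1), $-m+A\in s_\gamma+e$ iff $(-m+A)/e\in s_\gamma$. By (5), applied to the set $(-m+A)/e$, there is a countable $J_m$ such that for $\gamma\notin J_m$ this holds iff $(-m+A)/e\in t$, that is, iff $-m+A\in t+e$. Let $J(A)=\bigcup_mJ_m$. For $\gamma\notin J(A)$ we get $A/(s_\gamma+e)=A/(t+e)$. Hence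
$$A\in u_\gamma=w+(s_\gamma+e)\iff A/(s_\gamma+e)\in w\iff A/(t+e)\in w\iff A\in w+t+e=e,$$
using (8) at the end.

*The group $G$.* Let $G\le E$ be the subgroup generated by $\{u_\gamma:\gamma<\kappa\}$. The homomorphism $F\to G$ with $x_\gamma\mapsto u_\gamma$ is onto, and followed by $h$ it is the identity of $F$; so it is an isomorphism with inverse $h|_G$. Hence $G$ is free with basis $\{u_\gamma:\gamma<\kappa\}$ and $|G|=\kappa$, which is part 1 of Theorem A. The homomorphisms $r_J:G\to G_J$ and their kernels $N_J$ are therefore well defined, and
$$h(r_J(g))=\pi_J(h(g))\qquad(g\in G), \tag{10}$$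
since both sides are homomorphisms that agree on the generators.

**Step 6 (every set sees only countably many generators).** *The purpose is to pass from the single letters in (9) to all elements of $G$ at once.*

**Lemma 1.** For every $A\subseteq\mathbb N$ there is a countable $J\subseteq\kappa$ such that for all $g\in G$:
$$A\in g\iff A\in r_J(g).$$

For one word, (9) would provide a countable set of indices; but there are uncountably many words, and computing with a word $y_1+\dots+y_k$ replaces $A$ by $A/y_k$, then by $(A/y_k)/y_{k-1}$, and so on. So we close $\{A\}$ off under all the operations that can occur, while keeping everything countable.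

*Closing off.* Put $\mathcal B_0=\{A\}$ and $J_0=\emptyset$. Given countable $\mathcal B_n$ and $J_n$, let
$$\mathcal B_{n+1}=\mathcal B_n\cup\{-m+B:m\in\mathbb N,\ B\in\mathcal B_n\}\cup\{B/g:g\in G_{J_n},\ B\in\mathcal B_n\},\qquad J_{n+1}=J_n\cup\bigcup_{B\in\mathcal B_n}J(B),$$
with $J(B)$ from (9). As $G_{J_n}$ is countable, so are $\mathcal B_{n+1}$ and $J_{n+1}$. Let $\mathcal B=\bigcup_n\mathcal B_n$ and $J=\bigcup_nJ_n$; both are countable. We have $G_J=\bigcup_nG_{J_n}$, since the $J_n$ increase and each element of $G_J$ uses finitely many generators. Hence $\mathcal B$ has three properties: it is closed under $B\mapsto-m+B$ for $m\in\mathbb N$; it is closed under $B\mapsto B/g$ for $g\in G_J$, in particular for $g=e$; and $B\in u_\gamma\iff B\in e$ for all $B\in\mathcal B$ and $\gamma\notin J$.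

*Inverse letters.* Let $\gamma\notin J$ and $B\in\mathcal B$. All sets $-m+B$ are in $\mathcal B$, so $-m+B\in u_\gamma\iff-m+B\in e$ for every $m$; that is, $B/u_\gamma=B/e$. Therefore
$$B\in e=\bar u_\gamma+u_\gamma\iff B/u_\gamma\in\bar u_\gamma\iff B/e\in\bar u_\gamma\iff B\in\bar u_\gamma+e=\bar u_\gamma .$$

*All letters.* Let $y$ be a letter, that is, some $u_\gamma$ or $\bar u_\gamma$, and let $B\in\mathcal B$. Then
$$B\in y\iff B\in r_J(y). \tag{11}$$
This is trivial for $\gamma\in J$, where $r_J(y)=y$; for $\gamma\notin J$ we have $r_J(y)=e$, and we have just proved it. Applying (11) to all the sets $-m+B\in\mathcal B$ gives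
$$B/y=B/r_J(y)\in\mathcal B, \tag{12}$$
the membership because $r_J(y)\in G_J$.

*Words.* We show by induction on $k\ge1$ that for all letters $y_1,\dots,y_k$ and all $B\in\mathcal B$,
$$B\in y_1+\dots+y_k\iff B\in r_J(y_1)+\dots+r_J(y_k).$$
For $k=1$ this is (11). For $k>1$, by (1) and (12),
$$B\in y_1+\dots+y_k\iff B/y_k=B/r_J(y_k)\in y_1+\dots+y_{k-1}.$$
Since $B/r_J(y_k)\in\mathcal B$, the induction hypothesis applies to this set, and the right side holds iff $B/r_J(y_k)\in r_J(y_1)+\dots+r_J(y_{k-1})$, which by (1) means $B\in r_J(y_1)+\dots+r_J(y_k)$.

Every $g\in G$ is either $e$, for which the lemma is trivial, or a sum of letters. Taking $B=A\in\mathcal B_0$ proves Lemma 1. $\square$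

## 11. The subspace topology is the coset topology of the $N_J$

**Step 7.** *The purpose is to compare the two topologies in both directions and to read off part 2 of Theorem A.*

*Cosets are open.* Let $J\subseteq\kappa$ be countable, $g\in G$ and $a=h(g)$. As $g\in T_a$, we have $\{n:h_J(n)=\pi_J(a)\}\in g$. Hence $\{n:h_J(n)=1\}\in g$ iff $\pi_J(a)=1$. By (10) this means $h(r_J(g))=1$, which means $r_J(g)=e$, because $h$ is injective on $G$. So
$$N_J=G\cap\overline{\{n:h_J(n)=1\}}$$
is open in $G$. Right translation by $g\in G$ is continuous on $G$, with continuous inverse the right translation by $\bar g$. So every coset $N_J+g$ is open in $G$.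

*Open sets are unions of cosets.* The sets $G\cap\overline A$ with $A\subseteq\mathbb N$ form a base of the subspace topology. Given $A$, take $J$ from Lemma 1. Whether $A\in g$ depends only on $r_J(g)$, and the fibers of $r_J$ are the cosets of $N_J$; so $G\cap\overline A$ is a union of cosets of $N_J$.

*Conclusion.* Together, the cosets of the normal subgroups $N_J$ ($J\subseteq\kappa$ countable) form a base of the subspace topology of $G$. For $J\subseteq K$ we have $r_J\circ r_K=r_J$ (check on generators), so $N_K\subseteq N_J$. Hence $N_J\cap N_{J'}\supseteq N_{J\cup J'}$, and by the remark on coset topologies in Section 1, $G$ is a topological group.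

It is a P-space: if $g\in\bigcap_nO_n$ with $O_n$ open, there are countable $J_n$ with $g+N_{J_n}\subseteq O_n$, and then $g+N_K\subseteq\bigcap_nO_n$ for the countable set $K=\bigcup_nJ_n$.

It is not discrete: let $J\subseteq\kappa$ be countable. As $\kappa\ge\omega_1$, there is $\gamma\in\kappa\setminus J$, and $e\ne u_\gamma\in N_J$. So no $N_J$ equals $\{e\}$. If $\{e\}$ were open, it would contain a coset of some $N_J$ that contains $e$, which is $N_J$ itself; so $\{e\}$ is not open. This proves Theorem A, and with it the existence, in ZFC, of nondiscrete topological groups contained in $\beta\mathbb N$. $\blacksquare$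

## 12. Cardinality, character and weight for $\kappa=\omega_1$

It remains to prove the last sentence of Theorem C. Let $G$ be the group of Theorem A for $\kappa=\omega_1$. It is a nondiscrete topological group contained in $\beta\mathbb N$, so by Section 4 its cardinality, character and weight are at least $\omega_1$. We need the upper bounds. First, $|G|=\omega_1$ by part 1 of Theorem A. Next, every countable $J\subseteq\omega_1$ is contained in some ordinal $\alpha<\omega_1$, viewed as the countable set of smaller ordinals, and then $N_\alpha\subseteq N_J$. So $\{N_\alpha:\alpha<\omega_1\}$ is a neighborhood base at $e$, and the character is at most $\omega_1$. By translation, the cosets of the $N_\alpha$ form a base of $G$. Each $N_\alpha=\ker(r_\alpha)$ has index $|G_\alpha|$ in $G$, which is countable, so this base has at most $\omega_1\cdot\omega=\omega_1$ members. Thus cardinality, character and weight all equal $\omega_1$. $\blacksquare$
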